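\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}
\newtheorem{remark}[lemma]{Remark}
\title{The maximal class of a cycle set of given size}

\begin{abstract}
The class of a finite cycle set is the smallest $d$ for which Dehornoy's monomial representation of the structure group makes the elements with diagonal part $D_i^d$ diagonal, for all $i$. It was conjectured that the largest class $d_{\max}(n)$ among cycle sets of size $n$ equals $a(n)$, the largest product of a partition of $n$ into distinct parts. We disprove this for $n=118$ and for all $n\ge 260$: the exponent of $2$ in a class is at most $2\lfloor\log_2 n\rfloor-1$, while the exponent of $2$ in $a(n)$ grows like $\sqrt{2n}$. We also determine the growth of the maximal class, $\log d_{\max}(n)=\log g(n)+O(\sqrt n)\sim\sqrt{n\log n}$, where $g$ is Landau's function, the largest order of a permutation of $n$ points. Hence $a(n)/d_{\max}(n)\to\infty$.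
\end{abstract}

\section{The question and the answer}

\subsection{Cycle sets and their class}
A \emph{cycle set} is a set $S$ with a binary operation $*$ such that every map $\psi(s):t\mapsto s*t$ is a bijection of $S$ and
\[
(s*t)*(s*u)=(t*s)*(t*u)\qquad(s,t,u\in S).
\]
Equivalently, every $\psi(s)$ is a bijection and $\psi(s*t)\psi(s)=\psi(t*s)\psi(t)$ for all $s,t$; permutations are composed from right to left. Let $S=\{s_1,\dots,s_n\}$ be finite, and regard $\psi(s_i)$ as an element of the symmetric group $\mathfrak S_n$: $\psi(s_i)(j)=k$ if and only if $s_i*s_j=s_k$. The \emph{structure group} of $S$ is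
\[
G=\langle S\mid s(s*t)=t(t*s)\ \text{ for all } s,t\in S\rangle .
\]
For $\sigma\in\mathfrak S_n$ let $P_\sigma$ be the permutation matrix with $P_\sigma e_{\sigma(i)}=e_i$, and let $D_j$ be the diagonal matrix with the indeterminate $q$ in position $j$ and $1$ elsewhere on the diagonal. Dehornoy's representation is the homomorphism
\[
\Theta:G\to GL_n(\mathbb Q[q,q^{-1}]),\qquad s_i\mapsto D_iP_{\psi(s_i)} .
\]
All matrices in $\Theta(G)$ are monomial, and a monomial matrix $m$ is in a unique way a product $D_mP_m$ of a diagonal matrix, its \emph{diagonal part}, and a permutation matrix. We use the following known facts.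
\begin{itemize}
\item[(F1)] The only permutation matrix in $\Theta(G)$ is the identity (Gateva-Ivanova--Van den Bergh), and $\Theta$ is faithful. Consequently an element of $G$ is determined by the diagonal part of its image.
\item[(F2)] For each $i$ and each $k\ge1$ there is a unique $s_i^{[k]}\in G$ whose image has diagonal part $D_i^k$.
\item[(F3)] There is an integer $d\ge1$ such that $\Theta(s^{[d]})$ is diagonal for all $s\in S$.
\end{itemize}
The smallest $d$ as in (F3) is the \emph{class} of $S$. By (F1), $G$ is a copy of a set of integer vectors (the exponents of $q$), with a multiplication twisted by permutations; the class measures how far one must go along the coordinate axes until the twist disappears.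

\subsection{Which maximum should one expect?}
Let $d_{\max}(n)$ be the largest class of a cycle set of size $n$. If all $\psi(s)$ are equal to one permutation $\sigma$, the class is the order of $\sigma$ (Example~\ref{ex:constant}). Hence $d_{\max}(n)\ge g(n)$, where $g(n)$, \emph{Landau's function}, is the largest order of an element of $\mathfrak S_n$. This bound is not always attained: computations \cite{gryb} give
\[
d_{\max}(n)=3,4,6,8,12,15,24,30\qquad\text{for } n=3,\dots,10,
\]
so that $d_{\max}(6)=8$, whereas $g(6)=6$. The order of a permutation is the least common multiple of its cycle lengths; in $8=2\cdot4$, $6=2+4$, the lengths seem to be multiplied instead. Let $a(n)$ denote the maximum of $a_1a_2\cdots a_r$ over all partitions $n=a_1+\dots+a_r$ into pairwise distinct positive parts \cite{oeis}. All values above agree with $a(n)$; for example $9=2+3+4$ and $a(9)=24$.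

\begin{conjecture}[\cite{gryb}]\label{conj}
$d_{\max}(n)=a(n)$ for all $n\ge1$.
\end{conjecture}

The conjecture is false. The reason is visible in one prime. The parts of an optimal partition are almost all the integers from $2$ to about $\sqrt{2n}$, so the exponent of $2$ in $a(n)$ is about $\sqrt{2n}$. The exponent of $2$ in a class is at most logarithmic in $n$.

\begin{theorem}\label{thm:prime}
Let $S$ be a cycle set of size $n$ and class $d=\prod_p p^{k_p}$. For a prime $p\le n$ put $L=\lfloor\log_p n\rfloor$. Then $k_p\le 2L$, and $k_p\le 2L-1$ if $n<2p^L$. In particular $k_2\le 2\lfloor\log_2 n\rfloor-1$ for $n\ge2$.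
\end{theorem}

\begin{theorem}\label{thm:disproof}
$d_{\max}(n)\ne a(n)$ for $n=118$ and for every $n\ge260$.
\end{theorem}

The remaining $n$ with $11\le n\le259$, $n\ne118$, are not decided here. The true growth of $d_{\max}$ is that of Landau's function.

\begin{theorem}\label{thm:growth}
Let $S$ be as in Theorem~\ref{thm:prime}. Then $k_p\le1$ for every prime $p>\sqrt n$, and $\sum_{p\mid d,\ p>\sqrt n}p\le n$. Consequently, with $\pi(x)$ the number of primes up to $x$,
\[
g(n)\le d_{\max}(n)\le g(n)\,n^{2\pi(\sqrt n)},\qquad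
\log d_{\max}(n)=\log g(n)+O(\sqrt n)\sim\sqrt{n\log n},
\]
whereas $\log a(n)=\sqrt{n/2}\,\log n+O(\sqrt n)$. So $a(n)/d_{\max}(n)=\exp\bigl((\tfrac1{\sqrt2}+o(1))\sqrt n\log n\bigr)\to\infty$.
\end{theorem}

Section~\ref{sec:group} replaces the matrices by a finite abelian group $A$ of exponent $d$ which is in bijection with a permutation group $\Gamma\le\mathfrak S_n$. Section~\ref{sec:walk} proves Theorem~\ref{thm:prime} by following a walk on an orbit, and Section~\ref{sec:products} computes $a(n)$ and proves Theorem~\ref{thm:disproof}. Up to this point, (F1)--(F3) are the only results taken from elsewhere. Sections~\ref{sec:ring}--\ref{sec:growth} prove Theorem~\ref{thm:growth}; they also use theorems of P.~Hall, Galois, Landau and Chebyshev, which are stated where they are needed.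

\section{A finite abelian group in bijection with a permutation group}\label{sec:group}

\subsection{Coordinates on $G$}
For $f\in G$ write $\Theta(f)=D^{v(f)}P_f$, where $v(f)\in\mathbb Z^n$, $D^v=\prod_jD_j^{v_j}$ and $P_f$ is a permutation matrix. Define $\lambda_f\in\mathfrak S_n$ by $P_fe_k=e_{\lambda_f(k)}$. Since $P_\sigma e_k=e_{\sigma^{-1}(k)}$, we have $\lambda_{s_i}=\psi(s_i)^{-1}$. Let permutations act on $\mathbb Z^n$ by $\sigma e_k=e_{\sigma(k)}$. From $P_fD_jP_f^{-1}=D_{\lambda_f(j)}$ we get
\[
D^{v(f)}P_f\,D^{v(g)}P_g=D^{v(f)+\lambda_fv(g)}P_fP_g ,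
\]
that is,
\begin{equation}\label{eq:mult}
\lambda_{fg}=\lambda_f\lambda_g,\qquad v(fg)=v(f)+\lambda_fv(g).
\end{equation}

\begin{lemma}\label{lem:bij}
The map $v:G\to\mathbb Z^n$ is bijective.
\end{lemma}
\begin{proof}
Injectivity is (F1). By \eqref{eq:mult}, $v(fs_k)=v(f)+e_{\lambda_f(k)}$; choosing $k=\lambda_f^{-1}(j)$ adds $e_j$. Starting from $v(1)=0$ we reach every vector with nonnegative entries. Now let $d$ be the class. The image of $s_i^{[d]}$ is $D_i^d$, so for $m\in\mathbb Z_{\ge0}^n$ the element $t=\prod_i(s_i^{[d]})^{-m_i}$ has $v(t)=-dm$ and $\lambda_t=1$, and $v(tf)=v(f)-dm$. As $v(f)$ may be any vector with nonnegative entries and $m$ is arbitrary, every vector is reached.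
\end{proof}

For $v\in\mathbb Z^n$ we may therefore write $\lambda_v$ for $\lambda_f$, where $f$ is the element with $v(f)=v$. Then $\lambda_0=1$, $\lambda_{e_i}=\psi(s_i)^{-1}$, and
\begin{equation}\label{eq:lamZ}
\lambda_v\lambda_w=\lambda_{v+\lambda_vw}\qquad(v,w\in\mathbb Z^n).
\end{equation}
Let $\Gamma=\lambda(G)\le\mathfrak S_n$, the group generated by the $\psi(s_i)$, and $N=\{v\in\mathbb Z^n:\lambda_v=1\}$.

\begin{lemma}\label{lem:A}
$N$ is a $\Gamma$-invariant subgroup of finite index in $\mathbb Z^n$. With $A=\mathbb Z^n/N$, the map $v\mapsto\lambda_v$ induces a bijection $A\to\Gamma$, $a\mapsto\lambda_a$. The group $\Gamma$ acts on $A$ by automorphisms, and for $a,b\in A$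
\begin{equation}\label{eq:lam}
\lambda_a\lambda_b=\lambda_{a+\lambda_ab},\qquad \lambda_{a+b}=\lambda_a\lambda_{\lambda_a^{-1}b}.
\end{equation}
The class of $S$ is the exponent of $A$.
\end{lemma}
\begin{proof}
If $v\in N$, then \eqref{eq:lamZ} reads $\lambda_{v+w}=\lambda_w$ for all $w$. With $w\in N$ this gives $v+w\in N$, and with $w=-v$ it gives $-v\in N$. So $N$ is a subgroup and $\lambda_v$ depends only on the coset $v+N$.

Let $v(h)\in N$, that is, $\lambda_h=1$, and let $f\in G$. As $v(f^{-1})=-\lambda_f^{-1}v(f)$,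
\[
v(fhf^{-1})=v(f)+\lambda_fv(h)+\lambda_f\lambda_h\bigl(-\lambda_f^{-1}v(f)\bigr)=\lambda_fv(h),
\]
and $\lambda_{fhf^{-1}}=1$. So $\lambda_fv(h)\in N$: the subgroup $N$ is $\Gamma$-invariant and $\Gamma$ acts on $A$.

If $\lambda_{v+u}=\lambda_v$, write $v+u=v+\lambda_v(\lambda_v^{-1}u)$; then \eqref{eq:lamZ} gives $\lambda_v\lambda_{\lambda_v^{-1}u}=\lambda_v$, so $\lambda_v^{-1}u\in N$ and $u\in N$. Hence $A\to\Gamma$ is injective, and it is surjective by the definition of $\Gamma$. In particular $A$ is finite. The first identity in \eqref{eq:lam} is \eqref{eq:lamZ}, and the second is the first with $\lambda_a^{-1}b$ in place of $b$.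

Finally, $\Theta(s_i^{[k]})$ is diagonal if and only if $\lambda_{ke_i}=1$, that is, $ke_i\in N$. The smallest $k\ge1$ for which this holds for all $i$ is the least common multiple of the orders of the generators $e_i$ of $A$, which is the exponent of $A$.
\end{proof}

The bijection $A\to\Gamma$ is usually not a homomorphism; \eqref{eq:lam} says by how much it fails. Still, it carries the primary decomposition of $A$ to subgroups of $\Gamma$. For a set $\pi$ of primes let $A_\pi$ be the sum of the $p$-primary parts of $A$ with $p\in\pi$, and put $\Gamma_\pi=\{\lambda_a:a\in A_\pi\}$. The subgroup $A_\pi$ is $\Gamma$-invariant, so \eqref{eq:lam} shows that $\Gamma_\pi$ is closed under multiplication; being finite, it is a subgroup. Since $|\Gamma_\pi|=|A_\pi|$ and $|\Gamma|=|A|$, the order of $\Gamma_\pi$ is the full $\pi$-part of $|\Gamma|$: it is a \emph{Hall $\pi$-subgroup} of $\Gamma$. Write $A_p$, $\Gamma_p$ when $\pi=\{p\}$; then $\Gamma_p$ is a Sylow $p$-subgroup.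

Let $e_j^{(p)}\in A_p$ be the $p$-component of the image of $e_j$ in $A$. These elements generate $A_p$, and
\begin{equation}\label{eq:equi}
\gamma e_j^{(p)}=e_{\gamma(j)}^{(p)}\qquad(\gamma\in\Gamma).
\end{equation}
Thus, if $d=\prod p^{k_p}$ is the class, $p^{k_p}=\exp A_p$ is the largest order of an $e_j^{(p)}$. Moreover $p\mid d$ if and only if $\Gamma_p\ne1$. In particular $k_p=0$ for $p>n$, because $|A|=|\Gamma|$ divides $n!$.

\subsection{Two examples}

\begin{example}\label{ex:constant}
Let $\psi(s)=\sigma$ for all $s$. Both sides of the cycle set identity equal $\sigma^2(u)$. All $\lambda_{e_i}$ are $\sigma^{-1}$, and \eqref{eq:lamZ} gives $\lambda_{ke_i}=\lambda_{e_i}\lambda_{(k-1)e_{\sigma(i)}}=\sigma^{-k}$ for all $i$, by induction on $k$. So $ke_i\in N$ if and only if $\sigma^k=1$, and the class is the order of $\sigma$.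
\end{example}

\begin{example}\label{ex:four}
Let $n=4$ and
\[
\psi(s_1)=(12)(34),\qquad \psi(s_2)=(12),\qquad \psi(s_3)=\psi(s_4)=1 .
\]
We check $\psi(s*t)\psi(s)=\psi(t*s)\psi(t)$ for $s\ne t$. For $s_1,s_2$: $s_1*s_2=s_1$ and $s_2*s_1=s_2$, and $\psi(s_1)^2=1=\psi(s_2)^2$. For $s\in\{s_1,s_2\}$ and $t\in\{s_3,s_4\}$: $s*t\in\{s_3,s_4\}$ and $t*s=s$, so both sides are $\psi(s)$. For $s_3,s_4$ both sides are $1$. Here $\Gamma=\langle(12),(34)\rangle$ has order $4$ and exponent $2$. But, by \eqref{eq:lam},
\begin{align*}
\lambda_{2e_1}&=\lambda_{e_1}\lambda_{e_2}=(34), &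
\lambda_{3e_1}&=\lambda_{2e_1}\lambda_{e_1}=(12), &
\lambda_{4e_1}&=\lambda_{2e_1}\lambda_{2e_1}=1 ,
\end{align*}
since $\lambda_{e_1}^{-1}e_1=e_2$ and $(34)$ fixes $e_1$. So $e_1$ has order $4=|\Gamma|=|A|$ in $A$, hence $A=\langle e_1\rangle\cong\mathbb Z/4$, and the class is $4$. The class can thus exceed the exponent of $\Gamma$. As $\lambda_{e_2}=(12)=\lambda_{3e_1}$ and $\lambda_{e_3}=\lambda_{e_4}=1$, we have $e_2=-e_1$ and $e_3=e_4=0$ in $A$.
\end{example}

\section{A walk on an orbit: proof of Theorem~\ref{thm:prime}}\label{sec:walk}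

The difficulty is that $\lambda_{ke_i}$ is a product of $k$ possibly \emph{different} permutations. From \eqref{eq:lam}, $\lambda_{(i+1)y}=\lambda_{iy}\lambda_{\lambda_{iy}^{-1}y}$; if $y$ comes from the point $j$, the next factor comes from the point $\lambda_{iy}^{-1}(j)$. So the multiples of $y$ define a walk $i\mapsto\lambda_{iy}^{-1}(j)$.

In Example~\ref{ex:four}, with $y=e_1$, the walk is $1,2,1$: it returns after two steps. The accumulated element $w=2e_1$ has $\lambda_w=(34)$, which fixes the point $1$. Therefore it fixes $w$, and from now on the multiples of $w$ behave as in a cyclic group, $\lambda_{mw}=\lambda_w^m$. The order of $e_1$ is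
\[
4=2\cdot2=(\text{return time})\cdot(\text{order of the permutation }\lambda_w).
\]
In general the order of $y$ divides such a product, and both factors are controlled by $n$. On the $p$-part the return time is at most the size of an orbit of $\Gamma_p$, and the order of a $p$-element is the length of one of its cycles; both are at most $p^L$. This gives $k_p\le2L$. If $k_p=2L$, there are an orbit and a cycle, both of length $p^L$, and they do not both fit into fewer than $2p^L$ points.

\begin{proof}[Proof of Theorem~\ref{thm:prime}]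
Let $k=k_p$ and let $y=e_j^{(p)}$ have order $p^k$. Let $X$ be the $\Gamma_p$-orbit of $j$. Its size is a power of $p$ and at most $n$, so $|X|\le p^L$.

\emph{The walk returns.} Among the $|X|+1$ points $\lambda_{iy}^{-1}(j)\in X$, $0\le i\le|X|$, two coincide, say those for $i<i'$. Let $z$ be the common point and $t=i'-i$, so $1\le t\le|X|$. By \eqref{eq:equi}, $y_z:=\lambda_{iy}^{-1}y=e_z^{(p)}$, and it has order $p^k$ like $y$. By \eqref{eq:lam}, $\lambda_{i'y}=\lambda_{iy+ty}=\lambda_{iy}\lambda_{ty_z}$. Since $\lambda_{i'y}(z)=j=\lambda_{iy}(z)$, it follows that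
\[
\lambda_{ty_z}(z)=\lambda_{iy}^{-1}\lambda_{i'y}(z)=\lambda_{iy}^{-1}(j)=z .
\]

\emph{After the return.} Put $w=ty_z$. As $\lambda_w$ fixes $z$, it fixes $y_z$ by \eqref{eq:equi}, and so $\lambda_ww=w$. Then $\lambda_w\lambda_{(m-1)w}=\lambda_{w+(m-1)\lambda_ww}=\lambda_{mw}$, and induction gives $\lambda_{mw}=\lambda_w^m$ for $m\ge0$. The element $\lambda_w\in\Gamma_p$ has order $p^c$, which is the length of its longest cycle, so $c\le L$. Thus $\lambda_{p^cw}=1$, and $p^cw=0$ because $A\to\Gamma$ is injective. As $y_z$ has order $p^k$, this means $p^k\mid tp^c$. Either $k\le c\le L$, or $p^{k-c}$ divides $t$ and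
\begin{equation}\label{eq:return}
p^{k-c}\le t\le|X|\le p^L .
\end{equation}
In both cases $k\le c+L\le2L$.

\emph{The extremal case.} Suppose $k=2L$ and $n<2p^L$. As $p\le n$ we have $L\ge1$, so $k>L\ge c$ and \eqref{eq:return} applies. It forces $c=L$ and $|X|=p^L$. So $\lambda_w$ has a cycle of length $p^L$. The set $X$ is $\lambda_w$-invariant and fewer than $p^L$ points lie outside it, so this cycle is contained in $X$ and is equal to $X$. But $\lambda_w$ fixes $z\in X$, and $p^L>1$: a contradiction. For $p=2$ the condition $n<2\cdot2^L$ always holds.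
\end{proof}

\section{Products of distinct parts and the disproof}\label{sec:products}

\begin{lemma}\label{lem:an}
Let $n\ge5$. There is a unique $K$ with $\frac{K(K-1)}2-1\le n\le\frac{K(K+1)}2-2$.
\begin{itemize}
\item[(i)] If $n\le\frac{K(K+1)}2-3$, then $a(n)=K!/u$ with $u=\frac{K(K+1)}2-1-n\in\{2,\dots,K\}$.
\item[(ii)] If $n=\frac{K(K+1)}2-2$, then $a(n)=(K-1)!\,(K+1)/2$.
\end{itemize}
\end{lemma}
\begin{proof}
The interval for $K+1$ starts one above the end of the interval for $K$, and the interval for $K=4$ starts at $5$. So the intervals with $K\ge4$ partition the integers $n\ge5$, and $K$ is unique. Let $a_1<\dots<a_r$ be the parts of an optimal partition. In each item below, a violation would allow an exchange that keeps the sum and the distinctness of the parts but increases the product.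

\emph{$r\ge2$}: the parts $2$ and $n-2$ are distinct and $2(n-2)>n$.

\emph{$a_1\ne1$}: otherwise replace $1,a_r$ by $a_r+1$.

\emph{At most one integer strictly between $a_1$ and $a_r$ is missing.} Suppose $x<x'$ are missing. Let $a_i$ be the largest part below $x$ and $a_j$ the smallest part above $x'$. Then $a_i+1\le x<x'\le a_j-1$, and neither $a_i+1$ nor $a_j-1$ is a part. Replace $a_i,a_j$ by $a_i+1,a_j-1$; the product grows because $(a_i+1)(a_j-1)-a_ia_j=a_j-a_i-1>0$.

\emph{$a_1\le3$.} If $a_1\ge5$, replace $a_1$ by $2$ and $a_1-2$, which are distinct and smaller than $a_1$; note $2(a_1-2)>a_1$. If $a_1=4$, then $a_2\in\{5,6\}$ by the previous item. Replace $4,5$ by $2,3,4$ ($24>20$), respectively $4,6$ by $2,3,5$ ($30>24$).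

\emph{If $a_1=3$ and $x$ with $3<x<a_r=m$ is missing, then $x=m-1$.} Otherwise $x+2\le m$ is a part. Replace it by $2$ and $x$; note $2x>x+2$.

Consequently the set of parts is either $\{2,\dots,K'\}\setminus\{u\}$ with $2\le u\le K'$ (where $u=K'$ covers the sets $\{2,\dots,K'-1\}$ and $u=2$ covers $\{3,\dots,K'\}$), or $\{3,\dots,K'-1,K'+1\}$ with $K'\ge4$. The sums are $\frac{K'(K'+1)}2-1-u$ and $\frac{K'(K'+1)}2-2$. For fixed $K'$ they lie in the interval belonging to $K'$, so $K'=K$. The sums of the first form are distinct for distinct $u$ and at most $\frac{K(K+1)}2-3$, so $n$ determines the set; its product is as stated.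
\end{proof}

For $n=5,\dots,10$ the lemma gives the partitions $2+3$, $2+4$, $3+4$, $3+5$, $2+3+4$, $2+3+5$ and the products $6,8,12,15,24,30$.

Let $v_2$ denote the exponent of $2$. We use $v_2(m!)=\sum_{i\ge1}\lfloor m/2^i\rfloor=m-s_2(m)$, where $s_2(m)\le\lfloor\log_2m\rfloor+1$ is the sum of the binary digits of $m$.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Put $L=\lfloor\log_2n\rfloor$. If $d_{\max}(n)=a(n)$, then $a(n)$ is the class of a cycle set of size $n$, and $v_2(a(n))\le2L-1$ by Theorem~\ref{thm:prime}. So it suffices to show $v_2(a(n))\ge2L$ for the given $n$. By Lemma~\ref{lem:an}, $v_2(a(n))$ is $v_2(K!)-v_2(u)$ in case (i) and $v_2((K-1)!)+v_2(K+1)-1$ in case (ii).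

\emph{$n=118$.} Here $K=15$ and $118=\frac{15\cdot16}2-2$. This is case (ii), where the part $K+1=16$ contributes much: $a(118)=14!\cdot16/2$. So $v_2(a(118))=11+4-1=14$, while $2L=12$.

\emph{$260\le n\le274$.} Here $K=23$ and $2L=16$. For $n\le273$ we are in case (i) with $u=275-n\le15$, so $v_2(a(n))\ge v_2(23!)-3=19-3=16$. For $n=274$ we are in case (ii), and $v_2(a(n))\ge v_2(22!)-1=18$.

\emph{$275\le n\le494$.} Here $24\le K\le31$ and $2L=16$. In case (i), $u\le31$ gives $v_2(a(n))\ge v_2(24!)-4=22-4=18$. In case (ii), $v_2(a(n))\ge v_2(23!)-1=18$.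

\emph{$n\ge495$.} Here $K\ge32$. In case (i),
\[
v_2(a(n))\ge v_2(K!)-\lfloor\log_2K\rfloor\ge K-2\log_2K-1 .
\]
In case (ii),
\[
v_2(a(n))\ge v_2((K-1)!)-1\ge(K-1)-\log_2K-1-1\ge K-2\log_2K-1 ,
\]
the last step because $\log_2K\ge2$. Since $n<K(K+1)/2\le K^2$, we have $2L\le4\log_2K$. The function $K-6\log_2K$ has derivative $1-\frac{6}{K\ln2}>0$ for $K\ge9$ and equals $2$ at $K=32$. Hence $K-2\log_2K-1\ge4\log_2K+1>2L$.
\end{proof}

\section{Primes above $\sqrt n$: the exponent is at most one}\label{sec:ring}

For the growth of $d_{\max}(n)$ the primes up to $\sqrt n$ do little harm: by Theorem~\ref{thm:prime} each contributes at most $p^{2L}\le n^2$ to $d$. For $\sqrt n<p\le n$, Theorem~\ref{thm:prime} only gives $k_p\le2$ (and $k_p\le1$ when $n<2p$). To get $k_p\le1$ in all cases we use that $\Gamma_p$ is abelian. This turns $A_p$ into a ring, in which one can compute.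

\begin{lemma}\label{lem:ring}
If $\Gamma_p$ is abelian, then $ab:=\lambda_ab-b$ for $a,b\in A_p$ makes $A_p$ a commutative, associative, nilpotent ring (without unit, unless it is zero).
\end{lemma}
\begin{proof}
Since $\lambda_a\lambda_b=\lambda_b\lambda_a$ and $A\to\Gamma$ is injective, \eqref{eq:lam} gives $a+\lambda_ab=b+\lambda_ba$, that is, $ab=ba$. The product is additive in $b$, hence in both arguments. By \eqref{eq:lam}, $\lambda_a\lambda_b=\lambda_{a+b+ab}$. Applied to $c$, the left side gives $\lambda_a(c+bc)=c+bc+ac+a(bc)$ and the right side gives $c+ac+bc+(ab)c$. So $a(bc)=(ab)c$.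

Write $R=A_p$ and let $R^m$ be the additive span of the products of $m$ elements. Each $R^m$ is $\Gamma_p$-invariant since $\lambda_ab=b+ab$, and $R^{m+1}$ is spanned by the elements $\lambda_ab-b$ with $a\in R$, $b\in R^m$, so $R^{m+1}$ is the commutator group $[R^m,\Gamma_p]$ in the $p$-group $R\rtimes\Gamma_p$. This group is nilpotent, and by induction $R^{m+1}$ lies in the $(m+1)$st term of its lower central series. So $R^m=0$ for large $m$.
\end{proof}

Let $\Gamma_p$ be abelian. With a formal symbol $1$ we have $\lambda_ac=c+ac=(1+a)c$, and $1+a+b+ab=(1+a)(1+b)$. So, by induction on $m\ge0$,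
\begin{equation}\label{eq:power}
\lambda_a^m=\lambda_b\ \text{ with }\ b=(1+a)^m-1:=\sum_{i\ge1}\binom mia^i,\qquad \lambda_a^mc=(1+a)^mc .
\end{equation}

\begin{lemma}\label{lem:exp}
If $p>\sqrt n$, then $\Gamma_p$ is elementary abelian, its orbits have size $1$ or $p$, and $k_p\le1$.
\end{lemma}
\begin{proof}
For $p>n$ the group $\Gamma_p$ is trivial and $k_p=0$. Let $p\le n$. As $n<p^2$, the $p$-part of $n!$ is $p^{\lfloor n/p\rfloor}$, so $\lfloor n/p\rfloor$ disjoint $p$-cycles generate a Sylow $p$-subgroup of $\mathfrak S_n$. Hence $\Gamma_p$ is elementary abelian. Its orbits have $p$-power size below $p^2$. If $p=2$, then $n\le3$ and Theorem~\ref{thm:prime} gives $k_2\le1$. Let $p\ge3$. Since $\lambda_a^p=1$ and $A\to\Gamma$ is injective, \eqref{eq:power} gives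
\begin{equation}\label{eq:ppower}
pa+\tbinom p2a^2+\dots+a^p=0\qquad(a\in A_p).
\end{equation}
We show $py=0$ for $y=e_j^{(p)}$; as these elements generate $A_p$, this gives $k_p\le1$. Let $X$ be the $\Gamma_p$-orbit of $j$.

If $\lambda_y$ is trivial on $X$, then it fixes $j$, so $y^2=\lambda_yy-y=0$ by \eqref{eq:equi} and $py=0$ by \eqref{eq:ppower}.

Otherwise $|X|=p$ and $\lambda_y$ acts on $X$ as a $p$-cycle $\kappa$. The $p$-group $\Gamma_p$ acts on $X$ as $\langle\kappa\rangle$, since $p^2\nmid p!$. The idea is to compare $y$ with its neighbor $y_1=\lambda_yy=y+y^2$ on the orbit: the permutation $\lambda_{y_1}$ acts on $X$ as $\kappa^f$ for some $0\le f<p$. So $\lambda_{y_1}$ and $\lambda_y^f$ move $j$ to the same point, and by \eqref{eq:equi} $\lambda_{y_1}y=\lambda_y^fy$. By \eqref{eq:power} this says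
\begin{equation}\label{eq:f}
y+(y+y^2)y=(1+y)^fy=y+fy^2+\tbinom f2y^3+\cdots .
\end{equation}

\emph{Case $f\ne1$.} By \eqref{eq:f}, $(1-f)y^2\in\sum_{i\ge3}\mathbb Zy^i$, and $1-f$ is prime to $p$ because $0\le f<p$. As $A_p$ is a $p$-group, $y^2=y^2\rho$ with $\rho\in\sum_{i\ge1}\mathbb Zy^i$. So $y^2=y^2\rho^m=0$ for large $m$ by nilpotency, and $py=0$ by \eqref{eq:ppower}.

\emph{Case $f=1$.} Then \eqref{eq:f} reads $y+y^2+y^3=y+y^2$, so $y^3=0$, and \eqref{eq:ppower} becomes $py+\binom p2y^2=0$. Multiplying by $y$ gives $py^2=0$. As $p$ is odd, $p\mid\binom p2$, and therefore $py=0$.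
\end{proof}

\begin{remark}
The strict inequality $p>\sqrt n$ is needed: in Example~\ref{ex:four}, $p=2=\sqrt n$ and $k_2=2$. There $\Gamma_2$ is still elementary abelian with orbits of size $2$, and with $y=e_1$ one finds $y^2=-2e_1=2e_1$ and $y^3=0$: it is the case $f=1$, and only the last step, $p\mid\binom p2$, fails.
\end{remark}

\section{Large primes need disjoint orbits}\label{sec:disjoint}

Let $p>\sqrt n$ divide $d$. Then $\Gamma_p\ne1$ has an orbit of size $p$. To bound the \emph{sum} of these primes we want disjoint sets of $p$ points, one for each of them, and we look for these sets among the orbits of one common group $\Gamma_\pi$. The danger is that a prime $r$ acts only on the points of a larger prime $p$ with $r\mid p-1$, as in the affine group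
\[
AGL(1,p)=\{x\mapsto\alpha x+\beta:\alpha\in\mathbb F_p^\times,\ \beta\in\mathbb F_p\}\le\mathfrak S_p,\qquad |AGL(1,p)|=p(p-1).
\]
We do not exclude that $r$ acts nontrivially on an orbit of size $p$; we show that $r$ must also have an orbit of its own. This follows from the interaction of $A_p$ and $A_r$. For distinct primes $p,r$ and $g\in A_p$, $b\in A_r$, both identities in \eqref{eq:lam} give
\begin{equation}\label{eq:swap}
\lambda_b\lambda_g=\lambda_{b+\lambda_bg}=\lambda_{\lambda_bg}\,\lambda_{b'},\qquad b'=\lambda_{\lambda_bg}^{-1}b\in A_r .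
\end{equation}

\begin{example}\label{ex:three}
The smallest case is $n=3$, $p=3$, $r=2$: could $\Gamma=\mathfrak S_3=AGL(1,3)$ occur? Then $|A|=6$, $A_3\cong\mathbb Z/3$, $A_2\cong\mathbb Z/2$. The group $\Gamma_2$ is generated by a transposition, say $\lambda_b=(23)$. A $3$-group acts trivially on $\mathbb Z/3$, and $\Gamma_3$ is transitive on the points, so $e_1^{(3)}=e_2^{(3)}=e_3^{(3)}$ by \eqref{eq:equi}. This element generates $A_3$ and is fixed by $\lambda_b$, because $\lambda_b$ fixes the point $1$. So $\lambda_bg=g$ for all $g\in A_3$. Now \eqref{eq:swap} gives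
\[
\lambda_b(\lambda_g(1))=\lambda_{\lambda_bg}(\lambda_{b'}(1))=\lambda_g(1)\qquad(g\in A_3),
\]
as $\lambda_{b'}\in\Gamma_2$ fixes $1$. Since the $\lambda_g(1)$ are all three points, $\lambda_b=1$, a contradiction.
\end{example}

In general we cannot argue that $\Gamma_p$ acts trivially on $A_p$, and there may be several orbits. Instead we show that the elements of $A_p$ fixed by $\Gamma_r$ form a \emph{subring} which is everything modulo $A_p^2$; in a nilpotent ring such a subring is the whole ring. Then the last computation of the example applies.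

We use two classical theorems. P.~Hall: a finite group that has a Hall $p'$-subgroup for every prime $p$ (a subgroup whose order is the full part of the group order prime to $p$) is solvable. Galois: a transitive solvable permutation group of prime degree $p$ is conjugate to a subgroup of $AGL(1,p)$.

\begin{proposition}\label{prop:orbits}
Let $\pi$ be the set of primes $p>\sqrt n$ dividing the class $d$. For every $p\in\pi$, the group $\Gamma_\pi$ has an orbit of size $p$ on $\{1,\dots,n\}$. Hence $\sum_{p\in\pi}p\le n$.
\end{proposition}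
\begin{proof}
By Section~\ref{sec:group}, $\Gamma$ has Hall $p'$-subgroups for all $p$. By Hall's theorem $\Gamma$ is solvable, and so is $\Gamma_\pi$. A product of two (not necessarily distinct) primes of $\pi$ exceeds $n$, and the size of a $\Gamma_\pi$-orbit divides $|\Gamma_\pi|$, so every $\Gamma_\pi$-orbit has size $1$ or a prime in $\pi$. By Galois' theorem, on an orbit of size $p\in\pi$ the group $\Gamma_\pi$ acts as a subgroup of $AGL(1,p)$, up to conjugation. The order of the group induced on the orbit is divisible by $p$, and $\Gamma_p$ is a Sylow subgroup of $\Gamma_\pi$, so $\Gamma_p$ acts nontrivially on it. We record: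
\begin{itemize}
\item[(a)] On an orbit of size $p\in\pi$, $\Gamma_p$ is transitive. If $r\in\pi$, $r\ne p$, and $\Gamma_r$ is nontrivial on this orbit, then $r\mid p-1$. At most one prime of $\pi$ divides $p-1$, since a product of two would exceed $n$.
\end{itemize}

Suppose that $r\in\pi$, but no $\Gamma_\pi$-orbit has size $r$. As $r\mid d$, $\Gamma_r\ne1$, so $\Gamma_r$ is nontrivial on some $\Gamma_\pi$-orbit $X$. Let $p=|X|\in\pi$; then $p\ne r$ and $r\mid p-1$ by (a). Since no orbit size is divisible by $r$, the $r$-group $\Gamma_r$ fixes a point in every $\Gamma_\pi$-orbit. Let $R=A_p$, a commutative nilpotent ring by Lemmas~\ref{lem:ring} and~\ref{lem:exp}, and let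
\[
F=\{a\in R:\lambda_ba=a\text{ for all }b\in A_r\}.
\]
If $\Gamma_r$ fixes a point $x$, then $e_x^{(p)}\in F$ by \eqref{eq:equi}.

\emph{Step 1: $F\ne R$.} Let $x_0\in X$ be fixed by $\Gamma_r$. By \eqref{eq:swap}, $\lambda_b(\lambda_g(x_0))=\lambda_{\lambda_bg}(\lambda_{b'}(x_0))=\lambda_{\lambda_bg}(x_0)$ for $b\in A_r$, $g\in A_p$. If $F=R$, this is $\lambda_g(x_0)$. As $\Gamma_p$ is transitive on $X$, $\Gamma_r$ would be trivial on $X$, a contradiction.

\emph{Step 2: $F$ is a subring.} It is a subgroup. For $f,h\in F$ and $b\in A_r$, \eqref{eq:swap} with $g=f$ gives $\lambda_b\lambda_fh=\lambda_{\lambda_bf}\lambda_{b'}h=\lambda_fh$, as $b'\in A_r$. So $fh=\lambda_fh-h\in F$.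

\emph{Step 3: $R=F+R^2$.} We show $e_j^{(p)}\in F+R^2$ for every $j$. Let $X'$ be the $\Gamma_\pi$-orbit of $j$.

If $|X'|=1$, then $\Gamma_r$ fixes $j$ and $e_j^{(p)}\in F$.

If $|X'|=p$, let $x'\in X'$ be fixed by $\Gamma_r$. By (a), $j=\lambda_g(x')$ for some $g\in A_p$, and $e_j^{(p)}=\lambda_ge_{x'}^{(p)}=e_{x'}^{(p)}+g\,e_{x'}^{(p)}\in F+R^2$.

Let $|X'|=p'\in\pi$ with $p'\ne p$; by assumption $p'\ne r$. If $\Gamma_r$ is trivial on $X'$, then $e_j^{(p)}\in F$. Otherwise $r\mid p'-1$. We claim that $\Gamma_p$ and $\Gamma_{p'}$ have disjoint supports. By (a):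
\begin{itemize}
\item on orbits of size $p$, $\Gamma_{p'}$ is trivial, else $p'$ and $r$ both divide $p-1$;
\item on orbits of size $p'$, $\Gamma_p$ is trivial, else $p$ and $r$ both divide $p'-1$;
\item on orbits of another prime size $p''$, $\Gamma_p$ and $\Gamma_{p'}$ are not both nontrivial, else $p$ and $p'$ both divide $p''-1$.
\end{itemize}
This proves the claim, and so $\Gamma_p$ and $\Gamma_{p'}$ commute elementwise. Let $b\in A_{p'}$, $g\in A_p$. By \eqref{eq:swap} with $p'$ in place of $r$, $\lambda_g\lambda_b=\lambda_b\lambda_g=\lambda_{\lambda_bg}\lambda_{b'}$ with $b'\in A_{p'}$. Hence $\lambda_{\lambda_bg}^{-1}\lambda_g=\lambda_{b'}\lambda_b^{-1}\in\Gamma_p\cap\Gamma_{p'}=1$, so $\lambda_bg=g$. Thus $\Gamma_{p'}$ acts trivially on $R$. It is transitive on $X'$, so all $e_x^{(p)}$ with $x\in X'$ are equal by \eqref{eq:equi}. One of these points is fixed by $\Gamma_r$, so $e_j^{(p)}\in F$.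

\emph{Step 4: $F=R$.} Write each factor of a product of $m$ elements of $R$ as an element of $F$ plus an element of $R^2$, and multiply out. The product of the $m$ elements of $F$ lies in $F$ by Step 2, and all other terms lie in $R^{m+1}$. So $R^m\subseteq F+R^{m+1}$ for all $m\ge1$. Therefore $R=F+R^2=F+R^3=\cdots$, and $R=F$ because $R$ is nilpotent. This contradicts Step 1.

So $\Gamma_\pi$ has an orbit of size $p$ for every $p\in\pi$. Orbits of different sizes are disjoint, and $\sum_{p\in\pi}p\le n$.
\end{proof}

For $n=3$ the results so far determine $d_{\max}(3)$ by hand. Only the primes $2$ and $3$ can divide $d$, and both exceed $\sqrt3$. So $k_2,k_3\le1$ by Lemma~\ref{lem:exp}, and $2$ and $3$ do not both divide $d$ by Proposition~\ref{prop:orbits}, because $2+3>3$. Hence $d\le3$, and a $3$-cycle in Example~\ref{ex:constant} gives $d=3$.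

\section{The growth of $d_{\max}(n)$}\label{sec:growth}

We use Landau's theorem $\log g(n)\sim\sqrt{n\log n}$ and Chebyshev's bound $\pi(x)=O(x/\log x)$.

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
The first two claims are Lemma~\ref{lem:exp} and Proposition~\ref{prop:orbits}.

\emph{Upper bound.} Let $\pi$ be as in Proposition~\ref{prop:orbits}. Since $\sum_{p\in\pi}p\le n$, there is a permutation in $\mathfrak S_n$ with disjoint cycles of the lengths $p\in\pi$, and all other points fixed. Its order is $\prod_{p\in\pi}p$, so this product is at most $g(n)$. For $p\le\sqrt n$ Theorem~\ref{thm:prime} gives $p^{k_p}\le p^{2\lfloor\log_pn\rfloor}\le n^2$. Together with $k_p=1$ for $p\in\pi$,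
\[
d=\prod_{p\in\pi}p\cdot\prod_{p\le\sqrt n}p^{k_p}\le g(n)\,n^{2\pi(\sqrt n)} .
\]

\emph{Lower bound.} Example~\ref{ex:constant} with a permutation $\sigma$ of order $g(n)$ is a cycle set of class $g(n)$.

\emph{Asymptotics.} By Chebyshev's bound, $2\pi(\sqrt n)\log n=O(\sqrt n)$. With Landau's theorem,
\[
\log d_{\max}(n)=\log g(n)+O(\sqrt n)\sim\sqrt{n\log n}.
\]

\emph{Comparison with $a(n)$.} Let $n\ge5$ and let $K$ be as in Lemma~\ref{lem:an}. Then $(K-1)!\le a(n)\le K!$: in case (i) because $2\le u\le K$, and in case (ii) because $1\le(K+1)/2\le K$. The inequalities for $K$ give $K=\sqrt{2n}+O(1)$. Since $\log K!=K\log K+O(K)$ and $\log K!-\log(K-1)!=\log K$,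
\[
\log a(n)=K\log K+O(K)=\sqrt{2n}\cdot\tfrac12\log n+O(\sqrt n)=\sqrt{n/2}\,\log n+O(\sqrt n).
\]
Finally $\log d_{\max}(n)\sim\sqrt{n\log n}=o(\sqrt n\log n)$, so $\log\bigl(a(n)/d_{\max}(n)\bigr)=(\tfrac1{\sqrt2}+o(1))\sqrt n\log n$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{gryb} \emph{Germs And Sylows For Structure Group Of Solutions To The Yang-Baxter Equation}, GRYB23 Conference, \url{http://www.ilariacolazzo.info/gryb2023/pdf/Feingesicht.pdf}.
\bibitem{oeis} OEIS, sequence A034893.
\end{thebibliography}

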